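\title{Equality in Yudin's bound for the Logan problem on convex bodies}

\begin{abstract}
For a centrally symmetric convex body $U\subset\mathbb R^d$, let $\Lambda(U)$ be the infimum of the radii $\lambda$ such that some integrable function with nonnegative Fourier transform supported in $U$ is nonpositive outside the Euclidean ball of radius $\lambda$. This number is the optimal argument in the sharp Jackson inequality in $L_2(\mathbb R^d)$. Yudin proved that $\Lambda(U)\le 2\lambda_1^{1/2}(U)$, where $\lambda_1(U)$ is the first Dirichlet eigenvalue of $U$. Equality holds for the cube and for the ball, and it was conjectured to hold for every body. We show that the conjecture is false in every dimension $d\ge2$: among polytopes, equality holds exactly for rectangular parallelepipeds, and the inequality is strict for an open dense set of bodies. The proof describes equality by a dual positive measure and deduces that the first eigenfunction of $U/2$ must then extend to a real-analytic solution of the Helmholtz equation on $\mathbb R^d$.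
\end{abstract}

\section{The problem and the results}\label{sec:intro}

A \emph{body} is a centrally symmetric convex body in $\mathbb R^d$: a compact convex set $W=-W$ with nonempty interior. Its gauge is $|x|_W=\inf\{s>0:x\in sW\}$. We write $B_p^d$ for the unit ball of the $\ell_p^d$-norm, $1\le p\le\infty$, and $|\cdot|$ for the Euclidean norm. The Fourier transform is $\widehat f(y)=\int_{\mathbb R^d}f(x)e^{-i\langle x,y\rangle}\,dx$.

\subsection{The sharp Jackson inequality}

Let $U,V$ be bodies and $F\in L_2(\mathbb R^d)$. The error of best approximation of $F$ by entire functions of exponential type with spectrum in $V$, and the modulus of continuity of $F$ with shifts in $\tau U$, are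
\[
E(V,F)=\inf\{\|F-g\|_2:\ g\in L_2,\ \operatorname{supp}\widehat g\subset V\},\qquad
\omega(\tau U,F)=\sup_{t\in\tau U}\|F(\cdot+t)-F\|_2 .
\]
A Jackson inequality bounds the first quantity by the second, and its sharp constant is
\[
D(\tau,U,V)=\sup_{F\ne0}\frac{E(V,F)}{\omega(\tau U,F)} .
\]
The constant does not increase as $\tau$ grows, because more shifts are allowed, and one always has $D(\tau,U,V)\ge1/\sqrt2$. The \emph{optimal argument}
\[
\tau(V,U)=\inf\{\tau>0:\ D(\tau,U,V)=1/\sqrt2\}
\]
is the amount of shifting from which on the constant takes its least possible value.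

\subsection{The Logan problem}

Let $\mathcal K(U)$ be the class of real-valued, even, continuous, integrable functions $f\not\equiv0$ on $\mathbb R^d$ with $\widehat f\ge0$ and $\operatorname{supp}\widehat f\subset U$. For such $f$ the transform $\widehat f$ is continuous, compactly supported, nonnegative and not identically zero, so the inversion formula $f(x)=(2\pi)^{-d}\int\widehat f(y)e^{i\langle x,y\rangle}\,dy$ shows that
\begin{equation}\label{eq:K}
f \text{ is the restriction of an entire function},\qquad f(0)>0,\qquad |f|\le f(0).
\end{equation}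
Thus $f$ is positive near the origin, and the Logan problem asks how soon it can become nonpositive for good:
\[
\Lambda(U,V)=\inf_{f\in\mathcal K(U)}\ \sup\{|x|_V:\ f(x)>0\}.
\]

The two problems are linked by averaging over shifts. By Plancherel's theorem,
\[
E(V,F)^2=(2\pi)^{-d}\!\int_{\mathbb R^d\setminus V}\!|\widehat F|^2\,dx,\qquad
\|F(\cdot+t)-F\|_2^2=(2\pi)^{-d}\!\int 2\bigl(1-\cos\langle t,x\rangle\bigr)|\widehat F(x)|^2\,dx .
\]
Let $f\in\mathcal K(U)$ satisfy $f(x)\le0$ for $|x|_V>\lambda$. Average the second identity over $t\in\lambda U$ against the probability density proportional to $\widehat f(t/\lambda)$. The average of $\cos\langle t,x\rangle$ is $f(\lambda x)/f(0)$, which is at most $1$ everywhere and at most $0$ for $x\notin V$. Hence $\omega(\lambda U,F)^2\ge 2E(V,F)^2$, so $D(\lambda,U,V)=1/\sqrt2$. This proves $\tau(V,U)\le\Lambda(U,V)$.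

We are concerned with the Euclidean case $V=B_2^d$ and write
\[
\lambda(f)=\sup\{|x|:f(x)>0\},\qquad \Lambda(U)=\Lambda(U,B_2^d)=\inf_{f\in\mathcal K(U)}\lambda(f),\qquad R(U)=2\lambda_1^{1/2}(U),
\]
where $\lambda_1(U)$ is the least eigenvalue of the Dirichlet problem $-\Delta v=\lambda v$, $v|_{\partial U}=0$. The following results are known.
\begin{itemize}
\item $\tau(B_2^d,U)=\Lambda(U)$ for every body $U$.
\item V.~A.~Yudin (1981): $\Lambda(U)\le R(U)$ for every body $U$.
\item E.~E.~Berdyscheva: $\tau(B_p^d,B_\infty^d)=\Lambda(B_\infty^d,B_p^d)=\pi d^{1/p}$ for $1\le p\le2$.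
\item D.~V.~Gorbachev: $\tau(B_2^d,B_2^d)=\Lambda(B_2^d)=2q_{d/2-1}$, where $q_{d/2-1}$ is the least positive zero of the Bessel function $J_{d/2-1}$.
\end{itemize}
The first eigenfunctions of the cube and of the ball are $\prod_j\cos(\pi y_j/2)$ and $|y|^{1-d/2}J_{d/2-1}(q_{d/2-1}|y|)$, so $\lambda_1(B_\infty^d)=d\pi^2/4$ and $\lambda_1(B_2^d)=q_{d/2-1}^2$. Yudin's bound is therefore attained for both bodies. One is a polytope and the other is smooth and strictly convex; moreover, $\Lambda$ and $R$ both decrease under inclusion and are both homogeneous of degree $-1$ (Section~\ref{sec:generic}). It is natural to guess that the two functionals coincide. This is Conjecture~1 of \cite{talk}, taken for the unit weight $k\equiv0$; the quantities above are $\tau_{0,M_1}(V,U)$ and $\Lambda_{0,M_1}(U,V)$, where $M_1=\{\dots,0,1,-1,0,\dots\}$ is the sequence of coefficients of the first difference.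

\medskip
\noindent\textbf{Conjecture.} \emph{For every body $U\subset\mathbb R^d$,}
\begin{equation}\label{eq:conj}
\tau(B_2^d,U)=\Lambda(U)=2\lambda_1^{1/2}(U).
\end{equation}

\subsection{Results}

A \emph{box} is a rectangular parallelepiped: a set of the form $\prod_{j=1}^d[-a_j,a_j]$, $a_j>0$, in some orthonormal frame. We say that \emph{equality holds for $U$} if $\Lambda(U)=R(U)$.

\begin{theorem}\label{thm:polytopes}
Let $U\subset\mathbb R^d$ be a centrally symmetric convex polytope with nonempty interior. Then $\Lambda(U)=2\lambda_1^{1/2}(U)$ if and only if $U$ is a box. Otherwise $\Lambda(U)<2\lambda_1^{1/2}(U)$.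
\end{theorem}

\begin{corollary}\label{cor:conj}
The conjecture \eqref{eq:conj} is true for $d=1$ and false for every $d\ge2$. It fails for a regular hexagon, for a rhombus that is not a square, and for $B_1^d$ with $d\ge3$.
\end{corollary}

\begin{proof}
For $d=1$ every body is an interval, which is a box. A box has $2d$ facets, and adjacent facets meet at right angles. A hexagon has six sides, a rhombus that is not a square has an obtuse angle, and $B_1^d$ has $2^d>2d$ facets when $d\ge3$.
\end{proof}

Strict inequality is the typical case, and equality imposes strong conditions on the boundary.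

\begin{theorem}\label{thm:generic}
For $d\ge2$ the bodies with $\Lambda(U)<2\lambda_1^{1/2}(U)$ form an open dense set in the Hausdorff metric.
\end{theorem}

\begin{theorem}\label{thm:structure}
\begin{enumerate}
\item[(a)] If equality holds for $U_1\subset\mathbb R^{d_1}$ and $U_2\subset\mathbb R^{d_2}$, then it holds for $U_1\times U_2$. Hence it holds for all products of Euclidean balls and intervals.
\item[(b)] If $d\ge2$, equality holds for $U$, and $\partial U$ contains a nonempty relatively open subset of a hyperplane, then in suitable orthonormal coordinates $U=[-a,a]\times F_0$ with $F_0=-F_0$ convex.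
\item[(c)] If equality holds for $U$ and $U$ satisfies the interior ball condition at every boundary point (for example, if $\partial U\in C^{1,1}$), then $\partial U$ is a real-analytic hypersurface.
\end{enumerate}
\end{theorem}

Here the interior ball condition at $p\in\partial U$ means that some open ball contained in $\operatorname{int}U$ has $p$ on its boundary.

All three theorems rest on two tools: a duality theorem that certifies lower bounds for $\Lambda(U)$ by positive measures (Theorem~\ref{thm:duality}), and a criterion for equality (Theorem~\ref{thm:criterion}) obtained by testing such a measure against the function behind Yudin's bound. Section~\ref{sec:examples} shows the whole argument on the interval and the hexagon. The disproof of the conjecture uses only Sections~\ref{sec:duality}--\ref{sec:criterion} and~\ref{sec:polytopes}.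

\section{Conventions and standard facts}\label{sec:conventions}

The functions $f\in\mathcal K(U)$ and the dual measures live in the space of the variable $x$; the body $U$ and its eigenfunction live in the space of the variable $y$. For a fixed body $U$ we put
\[
\Omega=\operatorname{int}(U/2),\qquad R=R(U),\qquad S_R=\{x:|x|=R\}.
\]
Convexity and symmetry give $\Omega+\Omega=\Omega-\Omega=2\Omega=\operatorname{int}U$.

\paragraph{Fourier transform.} With our normalization,
\[
\widehat{a*b}=\widehat a\,\widehat b,\quad \widehat{ab}=(2\pi)^{-d}\,\widehat a*\widehat b,\quad \widehat{\widehat a}=(2\pi)^d a(-\,\cdot),\quad \|\widehat a\|_2^2=(2\pi)^d\|a\|_2^2,\quad \widehat{\Delta a}=-|x|^2\,\widehat a .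
\]
The transform of a real even function is real and even.

\paragraph{Measures.} \emph{Measure} means positive Radon measure unless a sign is specified. A measure $\mu$ is \emph{tempered} if $\int(1+|x|)^{-N}d\mu<\infty$ for some $N$; its Fourier transform is the distribution $\langle\widehat\mu,\varphi\rangle=\int\widehat\varphi\,d\mu$. A distribution on an open set is \emph{nonnegative} if it is $\ge0$ on nonnegative test functions, and a nonnegative distribution is a measure. If a continuous function of one sign has integral zero against $\mu$, it vanishes on $\operatorname{supp}\mu$.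

\paragraph{Analyticity.} A distributional solution of $\Delta u+\kappa u=0$ ($\kappa$ constant) on an open set is real-analytic. The Fourier transform of a finite signed measure with compact support is real-analytic on $\mathbb R^d$. A real-analytic function on a connected open set vanishes identically if all its derivatives vanish at one point, in particular if it vanishes on a nonempty open subset.

\paragraph{The first eigenvalue.} Let $D$ be a bounded open convex set and $H_0^1(D)$ the closure of $C_c^\infty(D)$ in the Sobolev space $H^1(D)$. Then $\lambda_1(D)=\min\{\int|\nabla w|^2/\int w^2:\ 0\ne w\in H^1_0(D)\}$, and $\lambda_1(U)=\lambda_1(\operatorname{int}U)$ for a body $U$. This formula shows that $\lambda_1$ decreases under inclusion, is invariant under orthogonal maps, and satisfies $\lambda_1(sD)=s^{-2}\lambda_1(D)$; in particular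
\[
\lambda_1(\Omega)=4\lambda_1(U)=R^2 .
\]
The eigenvalue $\lambda_1(D)$ is simple, with an eigenfunction in $H_0^1(D)$ that is smooth, positive and bounded in $D$, and an eigenfunction that is positive in $D$ belongs to $\lambda_1(D)$. Throughout, $v>0$ is the first eigenfunction of $\Omega$, extended by $0$ to $\mathbb R^d$. It satisfies
\begin{equation}\label{eq:weak}
\int_\Omega\nabla v\cdot\nabla\psi=R^2\int_\Omega v\psi\qquad(\psi\in H_0^1(\Omega)),
\end{equation}
and it is even, because $v(-\,\cdot)$ is a positive eigenfunction with the same norm. We use three facts about Sobolev functions: the extension by zero of $w\in H^1_0(D)$ lies in $H^1(\mathbb R^d)$, with gradient extended by zero; if $w\in H^1(D)$, then $w^+\in H^1(D)$ and $\nabla w^+=\mathbf 1_{\{w>0\}}\nabla w$; and if $w\in H^1(D)$ and $0\le w\le w_0$ with $w_0\in H_0^1(D)$, then $w\in H_0^1(D)$.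

\paragraph{Convex sets.} If $D$ is open and convex, every boundary point lies on a supporting hyperplane, $\operatorname{int}\overline D=D$, and for $q\in\overline D$, $z\in D$ the segment $(q,z]$ lies in $D$.

\section{The interval and the hexagon}\label{sec:examples}

\subsection{The interval}

Let $U=[-a,a]$. Then $\Omega=(-a/2,a/2)$, $R=\pi/a$, and $v(y)=\cos Ry$ on $\Omega$.

\emph{Upper bound.} The extension of $v$ by zero has corners at $\pm a/2$, where $v'$ jumps up by $R$. Hence $v''+R^2v=\nu$ with $\nu=R(\delta_{-a/2}+\delta_{a/2})$, and taking transforms gives $(R^2-x^2)\widehat v(x)=2R\cos(ax/2)$. Put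
\[
Y(x)=(R^2-x^2)\,\widehat v(x)^2=\frac{4R^2\cos^2(ax/2)}{R^2-x^2}.
\]
Then $Y=\widehat\nu\,\widehat v$ is the transform of $(\nu*v)(y)=R\,v(y-a/2)+R\,v(y+a/2)$, which equals $R|\sin Ry|$ on $[-a,a]$ and $0$ outside. So $Y=O(x^{-2})$ is integrable, $\widehat Y=2\pi\,\nu*v\ge0$, $Y\in\mathcal K(U)$, and $Y\le0$ for $|x|\ge R$. Thus $\Lambda(U)\le R$.

\emph{Lower bound.} The zeros of $Y$ are the odd multiples of $R$. Put unit masses on them: $\mu=\sum_{k\in\mathbb Z}\delta_{(2k+1)\pi/a}$. The Poisson summation formula $\sum_ke^{-2\pi iky/a}=a\sum_j\delta_{ja}$ gives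
\begin{equation}\label{eq:poisson}
\widehat\mu=e^{-i\pi y/a}\sum_{k}e^{-2\pi iky/a}=a\sum_{j\in\mathbb Z}(-1)^j\delta_{ja},
\end{equation}
so $\widehat\mu=a\delta_0$ on $(-a,a)$. Suppose that $f\in\mathcal K(U)$ has $\lambda(f)<R$, and assume for now that $f$ is a Schwartz function. Since $\widehat f(ja)=0$ for $j\ne0$,
\[
\sum_kf\bigl((2k+1)R\bigr)=\frac1{2\pi}\langle\widehat\mu,\widehat f\,\rangle=\frac a{2\pi}\widehat f(0)\ge0 .
\]
Every term on the left is $\le0$, so all terms vanish and $f(R)=0$. The same applies to $f(s\,\cdot)\in\mathcal K(U)$ for $\lambda(f)/R<s\le1$. So $f$ vanishes on an interval, hence everywhere, which contradicts \eqref{eq:K}. The Schwartz assumption is removed in Section~\ref{sec:duality}, and $\Lambda(U)=R$.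

\emph{The measure extends the eigenfunction.} The function $\widehat v$ vanishes at every point of $\operatorname{supp}\mu$ except $\pm R$, where it equals $\int_\Omega\cos^2Ry\,dy=a/2$. Hence the measure $\widehat v\,\mu$ lives on $S_R=\{\pm R\}$, and its transform is
\[
h(y)=\frac a2\bigl(e^{iRy}+e^{-iRy}\bigr)=a\cos Ry .
\]
This is $av$ on $\Omega$, continued analytically to the whole line.

\subsection{The general mechanism}

All three parts have analogues for any body. The distribution $\nu=\Delta v+R^2v$ is a positive measure on $\partial\Omega$, and $Y=(R^2-|x|^2)\widehat v^{\,2}$, the transform of $\nu*v$, gives Yudin's bound. If the bound is attained, duality provides a measure $\mu\ne0$ on $\{|x|\ge R\}$ with $\widehat\mu\ge0$ on $\operatorname{int}U$. Formally,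
\begin{equation}\label{eq:formal}
0\ \ge\ \int(R^2-|x|^2)\,\widehat v^{\,2}\,d\mu\ =\ \langle\widehat\mu,\nu*v\rangle\ \ge\ 0 ,
\end{equation}
so both sides vanish. The function $\nu*v$ is positive on $\operatorname{int}U\setminus\{0\}$, which forces $\widehat\mu=c\delta_0$ on $\operatorname{int}U$; and $\widehat v$ must vanish $\mu$-almost everywhere off the sphere $S_R$. The transform of $\widehat v\,\mu$ is formally $\widehat\mu*v$, whose values on $\Omega$ depend only on $\widehat\mu$ in $\Omega-\Omega=\operatorname{int}U$ and therefore equal $cv$. So $cv$ agrees on $\Omega$ with the transform $h$ of a finite measure on $S_R$, a real-analytic solution of $\Delta h=-R^2h$ on all of $\mathbb R^d$.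

\subsection{The hexagon}

Let $U$ be a regular hexagon and suppose that such an extension $h$ exists. Let $H_1,H_2$ be the lines of the two sides of $\Omega$ that meet at a vertex $p$. The analytic function $h$ vanishes on both sides, hence on both lines. A solution of the Helmholtz equation that vanishes on a line is odd under the reflection $\sigma_1$ in that line (Lemma~\ref{lem:reflection}), so $h$ also vanishes on $\sigma_1(H_2)$. If the interior angle at $p$ is $\alpha$, and directions are measured from the side on $H_1$ into $\Omega$, then $H_2$ has direction $\alpha$ and $\sigma_1(H_2)$ has direction $-\alpha$, that is, $\pi-\alpha$. This direction points into $\Omega$ exactly when $\pi-\alpha<\alpha$, that is, when $\alpha$ is obtuse. For the hexagon $\alpha=2\pi/3$, and $\sigma_1(H_2)$ is the diagonal through the center (Figure~\ref{fig:hexagon}). Then $h(0)=0$, whereas $h(0)=cv(0)>0$. For a rectangle $\alpha=\pi/2$, $\sigma_1(H_2)=H_2$, and no contradiction arises.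

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.9]
\fill[gray!15] (0:2)--(60:2)--(120:2)--(180:2)--(240:2)--(300:2)--cycle;
\draw (0:2)--(60:2)--(120:2)--(180:2)--(240:2)--(300:2)--cycle;
\draw[thick] (0.7,2.252) node[above] {$H_1$} -- (2.8,-1.386);
\draw[thick] (0.7,-2.252) node[below] {$H_2$} -- (2.8,1.386);
\draw[thick,dashed] (-2.8,0)--(3.4,0) node[right] {$\sigma_1(H_2)$};
\fill (2,0) circle (1.6pt) node[above left] {$p$};
\fill (0,0) circle (1.6pt) node[below] {$0$};
\node at (-0.8,0.9) {$\Omega$};
\end{tikzpicture}
\caption{A regular hexagon $\Omega$. A solution of the Helmholtz equation on the plane that vanishes on the lines $H_1$ and $H_2$ of two adjacent sides also vanishes on the mirror image $\sigma_1(H_2)$ of $H_2$ in $H_1$. The angle at $p$ is obtuse, so this image crosses $\Omega$, and the solution cannot be positive in $\Omega$.}\label{fig:hexagon}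
\end{figure}

\section{Duality}\label{sec:duality}

\begin{theorem}\label{thm:duality}
Let $U$ be a body and $\rho>0$. Then $\Lambda(U)\ge\rho$ if and only if there is a tempered measure $\mu\ne0$ with $\operatorname{supp}\mu\subset\{|x|\ge\rho\}$ and $\widehat\mu\ge0$ on $\operatorname{int}U$ as a distribution. If such a measure exists, it can be chosen even.
\end{theorem}

\subsection{A measure gives a lower bound}

Let $\mu$ be as in the theorem, and suppose that $f\in\mathcal K(U)$ has $\lambda(f)<\rho$. We would like to write $\int f\,d\mu=(2\pi)^{-d}\langle\widehat\mu,\widehat f\,\rangle$, but $\widehat f$ need not be smooth and its support may reach $\partial U$, where nothing is known about $\widehat\mu$. A dilation pulls the support inside, and a mollification makes it smooth; on the side of $f$, the mollification multiplies by a square and so keeps the sign.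

Fix $x_0\in\operatorname{supp}\mu$ and $s\in(\lambda(f)/\rho,1)$. The set $sU$ is a compact subset of $\operatorname{int}U$. Choose an even $\eta\in C_c^\infty$ with $\eta\ge0$, $\int\eta=1$, and support so small that $sU+\operatorname{supp}\eta+\operatorname{supp}\eta\subset\operatorname{int}U$ and $\widehat\eta(x_0)\ne0$; the latter is possible since $\widehat\eta(x_0)=\int\eta(y)\cos\langle x_0,y\rangle\,dy\to1$ as the support shrinks. Put $g(x)=f(sx)\,\widehat\eta(x)^2$. The transform of $f(s\,\cdot)$ is $s^{-d}\widehat f(\cdot/s)$ and that of $\widehat\eta^{\,2}$ is $(2\pi)^d\eta*\eta$, so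
\[
\widehat g=s^{-d}\widehat f(\cdot/s)*\eta*\eta
\]
is a nonnegative even function in $C_c^\infty(\operatorname{int}U)$. Hence $\int g\,d\mu=(2\pi)^{-d}\langle\widehat\mu,\widehat g\rangle\ge0$. For $|x|\ge\rho$ we have $|sx|>\lambda(f)$, so $g\le0$ on $\operatorname{supp}\mu$. Therefore $g=0$ on $\operatorname{supp}\mu$, and $f(sx_0)=0$. This holds for all $s$ in an interval, and $s\mapsto f(sx_0)$ is entire, so $f(0)=0$, contradicting \eqref{eq:K}. Thus $\Lambda(U)\ge\rho$.

\subsection{A function with a negative tail}

For the converse we separate, by the Hahn--Banach theorem, a cone of functions from $\mathcal K(U)$ from a cone of functions that are negative on $E=\{|x|\ge\rho\}$. One of the cones must be open. In $C_0(E)$ the negative functions have no interior points, so we work in the space of all bounded continuous functions on $E$, after dividing by a weight. A functional on that space may vanish on $C_0(E)$, and then it produces the zero measure. To rule this out we need a function in $\mathcal K(U)$ that has the same order as the weight and is negative at infinity. A Schwartz function decays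 too fast; a corner of the transform at the origin gives a tail of order $|x|^{-d-1}$. Put
\[
\Psi(x)=(1+|x|^2)^{-(d+1)/2}.
\]

\begin{lemma}\label{lem:G}
There are $G\in\mathcal K(U)$ and $C,c,T>0$ with $|G|\le C\Psi$ on $\mathbb R^d$ and $G\le-c\Psi$ on $\{|x|\ge T\}$.
\end{lemma}

\begin{proof}
The inverse Fourier transform of $e^{-|y|}$ is the Poisson kernel $c_d\Psi$, $c_d>0$. Take a real even $\eta\in C_c^\infty(\Omega)$, $\eta\ge0$, $\eta\not\equiv0$, and put $\theta=\eta*\eta\in C_c^\infty(\operatorname{int}U)$. Its inverse transform $q=(2\pi)^{-d}\widehat\eta^{\,2}$ is an even Schwartz function with $q\ge0$ and $q(0)>0$. Let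
\[
G=q-c_d\,\Psi*q,\qquad\text{so that}\qquad \widehat G(y)=(1-e^{-|y|})\,\theta(y)\ge0 .
\]
We compare $\Psi*q$ with $\Psi$ using the inequality $1+|a+b|^2\le2(1+|a|^2)(1+|b|^2)$. With $a=x-z$, $b=z$ it gives $\Psi(x-z)\le2^{(d+1)/2}\Psi(x)(1+|z|^2)^{(d+1)/2}$; integrating against $q(z)$ yields $\Psi*q\le C_1\Psi$. Choose $r>0$ with $q\ge q(0)/2$ on $\{|z|\le r\}$. With $a=x$, $b=-z$ the inequality gives $\Psi(x-z)\ge c_1\Psi(x)$ for $|z|\le r$, so $\Psi*q\ge c_2\Psi$. Finally $q/\Psi$ is bounded and tends to $0$ at infinity. The two bounds on $G$ follow. In particular $G$ is integrable and not identically zero; it is real, even and continuous, and $\operatorname{supp}\widehat G\subset U$.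
\end{proof}

\subsection{A lower bound gives a measure}

Let $\Lambda(U)\ge\rho$, $E=\{|x|\ge\rho\}$, and let $X$ be the space of real bounded continuous functions on $E$ with the supremum norm. For even $\varphi\in C_c^\infty(\operatorname{int}U)$, $\varphi\ge0$, let $f_\varphi=(2\pi)^{-d}\widehat\varphi$ be its inverse transform, a real even Schwartz function. Put
\[
Q=\bigl\{(f_\varphi+sG)/\Psi\,|_E:\ \varphi\text{ as above},\ s\ge0\bigr\},\qquad N=\{u\in X:\ \sup u<0\}.
\]
Both sets are convex cones in $X$, $0\in Q$, and $N$ is open.

\emph{The cones are disjoint.} Suppose that $f=f_\varphi+sG$ satisfies $\sup_Ef/\Psi<0$. Then $f\not\equiv0$ and $\widehat f=\varphi+s\widehat G\ge0$ is supported in $U$, so $f\in\mathcal K(U)$, and $f<0$ on $E$. The open set $\{f<0\}$ contains the compact sphere $|x|=\rho$, hence a shell $\rho'\le|x|\le\rho$ with $\rho'<\rho$. Then $\lambda(f)\le\rho'<\rho\le\Lambda(U)$, which is impossible.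

\emph{The separating functional is positive.} By the Hahn--Banach theorem there is $0\ne\ell\in X^*$ with $\sup_N\ell\le\inf_Q\ell$. Since $0\in\overline N$ and $0\in Q$, we have $0\le\sup_N\ell\le\inf_Q\ell\le0$, so $\ell\le0$ on $N$ and $\ell\ge0$ on $Q$. If $u\ge0$, then $-u-\varepsilon\in N$ for every $\varepsilon>0$, so $\ell(u)\ge-\varepsilon\ell(1)$, and $\ell(u)\ge0$. Applied to $\|u\|\pm u$, positivity gives $|\ell(u)|\le\|u\|\,\ell(1)$, so $\ell(1)>0$; we normalize $\ell(1)=1$. By the Riesz representation theorem there is a finite measure $\mu_0$ on $E$ with $\ell(u)=\int u\,d\mu_0$ for $u\in C_0(E)$.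

\emph{The measure is not zero.} Take $\chi\in C_c(\mathbb R^d)$ with $0\le\chi\le1$ and $\chi=1$ on $\{|x|\le T\}$. By Lemma~\ref{lem:G}, $\chi G/\Psi\le C\chi$ and $(1-\chi)G/\Psi\le-c(1-\chi)$. Since $G/\Psi\in Q$,
\[
0\le\ell(G/\Psi)\le C\ell(\chi)-c\bigl(1-\ell(\chi)\bigr),
\]
so $\int\chi\,d\mu_0=\ell(\chi)\ge c/(C+c)>0$.

\emph{The transform is nonnegative.} Let $\mu$ be the average of $\Psi^{-1}\mu_0$ and its image under $x\mapsto-x$. Then $\mu\ne0$ is even and supported in $E$, and it is tempered because $\int\Psi\,d\mu=\mu_0(E)<\infty$. For even $\varphi\ge0$ in $C_c^\infty(\operatorname{int}U)$ the function $f_\varphi/\Psi$ is even and lies in $Q\cap C_0(E)$, so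
\[
\langle\widehat\mu,\varphi\rangle=(2\pi)^d\int f_\varphi\,d\mu=(2\pi)^d\,\ell(f_\varphi/\Psi)\ge0 .
\]
For arbitrary $\varphi\ge0$ in $C_c^\infty(\operatorname{int}U)$, the even part $\frac12(\varphi+\varphi(-\,\cdot))$ is nonnegative and supported in $\operatorname{int}U=-\operatorname{int}U$, while the odd part has an odd transform, which integrates to $0$ against $\mu$. So $\widehat\mu\ge0$ on $\operatorname{int}U$. The measure constructed here is even, which proves the last assertion as well. \hfill$\square$

\section{The eigenfunction and Yudin's bound}\label{sec:eigen}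

No smoothness of $\partial\Omega$ is assumed, so the normal derivative of $v$ is not available in the classical sense. The measure $\nu$ of the next lemma takes its place, and convexity replaces smoothness.

\begin{lemma}\label{lem:v}
\begin{enumerate}
\item[(i)] The function $v$ is continuous on $\mathbb R^d$.
\item[(ii)] The distribution $\nu=\Delta v+R^2v$ on $\mathbb R^d$ is a finite even measure with $\operatorname{supp}\nu=\partial\Omega$.
\item[(iii)] The function $\nu*v$ is continuous, even, nonnegative, supported in $U$, and positive on $\operatorname{int}U\setminus\{0\}$.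
\end{enumerate}
\end{lemma}

\begin{proof}
(i) We compare $v$ with a barrier. Let $v\le M$ and $D=\operatorname{diam}\Omega$. Let $y_0\in\Omega$, let $p\in\partial\Omega$ be a boundary point nearest to $y_0$, and let $s(y)$ be the distance from $y$ to a supporting hyperplane at $p$. On $\Omega$ the function $s$ is affine, $|\nabla s|=1$, and $0\le s\le D$. The function $b=R^2M(Ds-s^2/2)$ is nonnegative on $\Omega$ and $-\Delta b=R^2M$. Put $w=(v-b)^+$. Since $0\le w\le v$, we have $w\in H_0^1(\Omega)$, and \eqref{eq:weak} gives
\[
\int_\Omega|\nabla w|^2=\int_\Omega\nabla(v-b)\cdot\nabla w=\int_\Omega(R^2v-R^2M)\,w\le0 .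
\]
So $w=0$, and $v(y_0)\le b(y_0)\le R^2MD\,s(y_0)\le R^2MD\operatorname{dist}(y_0,\partial\Omega)$. Thus $v\to0$ at $\partial\Omega$.

(ii) Let $0\le\phi\in C_c^\infty(\mathbb R^d)$. This function is not admissible in \eqref{eq:weak}, so we cut it off where $v$ is small. For $\delta>0$ let $m_\delta=\min(v/\delta,1)$. Since $0\le m_\delta\le v/\delta$, we have $\phi m_\delta\in H_0^1(\Omega)$, and $\nabla m_\delta=\delta^{-1}\mathbf 1_{\{v<\delta\}}\nabla v$. Hence
\[
R^2\int_\Omega v\phi\,m_\delta=\int_\Omega m_\delta\nabla v\cdot\nabla\phi+\frac1\delta\int_{\Omega\cap\{v<\delta\}}\phi|\nabla v|^2\ \ge\ \int_\Omega m_\delta\nabla v\cdot\nabla\phi .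
\]
As $\delta\to0$, $m_\delta\to1$ on $\Omega$, and dominated convergence gives $\int\nabla v\cdot\nabla\phi\le R^2\int v\phi$. Because $v\in H^1(\mathbb R^d)$, this says $\langle\nu,\phi\rangle\ge0$. So $\nu$ is a measure. It vanishes in $\Omega$ and off $\overline\Omega$, so it is carried by the compact set $\partial\Omega$ and is finite. It is even because $v$ is. Suppose that $\nu$ vanishes on a ball $B$ centered at a point of $\partial\Omega$. Then $\Delta v+R^2v=0$ in $B$, so $v$ is real-analytic in $B$. It is zero on the open set $B\setminus\overline\Omega$, which is nonempty because there is a supporting hyperplane through the center. Hence $v\equiv0$ in $B$, which contradicts $v>0$ on $B\cap\Omega$.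

(iii) The function $v$ is uniformly continuous and $\nu$ is finite, so $\nu*v$ is continuous; it is even, nonnegative and supported in $\overline\Omega+\overline\Omega=U$. Since $v$ is even, $(\nu*v)(y)=\int v(z-y)\,d\nu(z)$, and the integrand is positive exactly for $z\in y+\Omega$. By (ii), $(\nu*v)(y)>0$ if and only if the open set $y+\Omega$ meets $\partial\Omega$. Let $0\ne y\in\operatorname{int}U$. Then $y/2=y+(-y/2)$ lies in $(y+\Omega)\cap\Omega$. If the connected set $y+\Omega$ missed $\partial\Omega$, it would lie in $\Omega$, and by induction $ny+\Omega\subset\Omega$ for all $n\ge1$, contradicting boundedness.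
\end{proof}

Lemma~\ref{lem:v} contains a proof of Yudin's bound. We give it because the equality case is read off from the function that appears in it.

\begin{proposition}\label{prop:yudin}
The function $Y(x)=(R^2-|x|^2)\,\widehat v(x)^2$ belongs to $\mathcal K(U)$ and is nonpositive for $|x|\ge R$. Hence $\Lambda(U)\le R(U)$.
\end{proposition}

\begin{proof}
The transform $\widehat v$ is real, even and continuous, and $Y(0)=R^2(\int v)^2>0$. Since $v\in H^1(\mathbb R^d)$, Plancherel's theorem gives $\int(1+|x|^2)\widehat v^{\,2}\,dx<\infty$, so $Y$ is integrable. Since $\widehat\nu=(R^2-|x|^2)\widehat v$, we have $Y=\widehat\nu\,\widehat v=\widehat{\nu*v}$, so $\widehat Y=(2\pi)^d\,\nu*v$, which is nonnegative and supported in $U$.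
\end{proof}

The Euclidean norm enters here: $|x|^2$ is the symbol of $-\Delta$. The factor $2$ in $R(U)$ comes from $\Omega+\Omega=\operatorname{int}U$.

\section{The criterion for equality}\label{sec:criterion}

\begin{theorem}\label{thm:criterion}
Let $U$ be a body. Then $\Lambda(U)=R$ if and only if there is a tempered measure $\mu\ne0$ with $\operatorname{supp}\mu\subset\{|x|\ge R\}$ and $\widehat\mu=c\,\delta_0$ on $\operatorname{int}U$ for some $c>0$. In that case $v|_\Omega$ extends to a real-analytic function $h/c$ on $\mathbb R^d$, where $h$ is real and is the Fourier transform of a finite real signed measure on the sphere $S_R$. In particular $\Delta h=-R^2h$ on $\mathbb R^d$.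
\end{theorem}

If such a measure exists, Theorem~\ref{thm:duality} with $\rho=R$ gives $\Lambda(U)\ge R$, and Proposition~\ref{prop:yudin} gives equality. For the rest of the section let $\Lambda(U)=R$, and let $\mu$ be an even measure from Theorem~\ref{thm:duality} with $\rho=R$. The restriction of $\widehat\mu$ to $\operatorname{int}U$ is a measure, again denoted $\widehat\mu$:
\begin{equation}\label{eq:pairing}
\int\widehat\varphi\,d\mu=\int\varphi\,d\widehat\mu\qquad(\varphi\in C_c^\infty(\operatorname{int}U)\text{, complex-valued}).
\end{equation}
We have to justify \eqref{eq:formal}, in which $\varphi=\nu*v$ is neither smooth nor compactly supported in $\operatorname{int}U$. Shrinking $v$ repairs the support but raises the eigenvalue above $R^2$, so the left inequality in \eqref{eq:formal} holds only up to an error, a small multiple of $\int\widehat w^{\,2}d\mu$ for the shrunken function $w$. The first step bounds such integrals uniformly.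

\subsection*{Step 1: an upper Plancherel bound}

\emph{There is $C$ with $\int|\widehat w|^2d\mu\le C\|w\|_2^2$ for all $w\in L_2(\mathbb R^d)$ supported in $U/2$.}

First, $\mu$ has uniformly bounded mass on small balls. Take a real even $\theta\in C_c^\infty(\Omega)$, $\theta\ge0$, $\theta\not\equiv0$. For $z\in\mathbb R^d$ the function $x\mapsto\widehat\theta(x-z)^2$ is the transform of $y\mapsto(\theta*\theta)(y)e^{i\langle y,z\rangle}$, so by \eqref{eq:pairing}
\[
\int\widehat\theta(x-z)^2\,d\mu(x)=\int(\theta*\theta)(y)e^{i\langle y,z\rangle}\,d\widehat\mu(y)\le\int\theta*\theta\,d\widehat\mu<\infty .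
\]
Since $\widehat\theta(0)>0$, the function $\widehat\theta^{\,2}$ is bounded below on a ball $B(0,r)$, and so $A=\sup_z\mu(B(z,r))<\infty$.

Next, let $\kappa$ be a Schwartz function. Cover $\mathbb R^d$ by the cubes $z+\delta(j+[0,1)^d)$, $j\in\mathbb Z^d$, with $\delta\sqrt d<r$. Each has $\mu$-measure at most $A$, and $|\kappa(x-z)|\le C_\kappa(1+|j|)^{-d-1}$ on the $j$-th cube. Summing over $j$ gives $A_\kappa=\sup_z\int|\kappa(x-z)|\,d\mu(x)<\infty$.

Finally, take $\zeta\in C_c^\infty(\mathbb R^d)$ with $\zeta=1$ on $U/2$ and put $\kappa=(2\pi)^{-d}\widehat\zeta$. Then $w=\zeta w$, so $\widehat w=\kappa*\widehat w$, and the Cauchy--Schwarz inequality gives $|\widehat w(x)|^2\le\|\kappa\|_1\int|\kappa(x-z)|\,|\widehat w(z)|^2dz$. Integrating against $\mu$ yields $\int|\widehat w|^2d\mu\le\|\kappa\|_1A_\kappa\|\widehat w\|_2^2=(2\pi)^d\|\kappa\|_1A_\kappa\|w\|_2^2$.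

\subsection*{Step 2: both sides of \eqref{eq:formal} vanish}

For $0<\varepsilon<\frac12$ put $a=1-\varepsilon$, $v_\varepsilon=v(\cdot/a)$ and $R_\varepsilon=R/a$. The distribution $\nu_\varepsilon=(\Delta+R_\varepsilon^2)v_\varepsilon$ is $a^{-2}\nu(\cdot/a)$, that is, $\int\phi\,d\nu_\varepsilon=a^{d-2}\int\phi(az)\,d\nu(z)$. So $\nu_\varepsilon$ is a measure, and
\[
(\nu_\varepsilon*v_\varepsilon)(y)=a^{d-2}\int v\bigl(y/a-z\bigr)\,d\nu(z)=a^{d-2}(\nu*v)(y/a).
\]
The support $a\overline\Omega$ of $v_\varepsilon$ is a compact subset of $\Omega$. Let $\eta_\varepsilon\in C_c^\infty$ be even and nonnegative, with $\int\eta_\varepsilon=1$ and supports shrinking to $0$ so fast that $w_\varepsilon=v_\varepsilon*\eta_\varepsilon\in C_c^\infty(\Omega)$. Since $v$ is uniformly continuous, $w_\varepsilon\to v$ uniformly, and since all supports lie in $U/2$, also in $L_1$ and $L_2$. The function $w_\varepsilon$ is real and even, so $\widehat w_\varepsilon$ is real. Put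
\[
\varphi_\varepsilon=(\Delta+R_\varepsilon^2)(w_\varepsilon*w_\varepsilon)=\nu_\varepsilon*v_\varepsilon*\eta_\varepsilon*\eta_\varepsilon\ge0 .
\]
Then $\varphi_\varepsilon\in C_c^\infty(\operatorname{int}U)$, $\widehat\varphi_\varepsilon=(R_\varepsilon^2-|x|^2)\,\widehat w_\varepsilon^{\,2}$, and $\varphi_\varepsilon\to\nu*v$ uniformly because $\nu*v$ is uniformly continuous. By \eqref{eq:pairing} and Step~1,
\[
\int\varphi_\varepsilon\,d\widehat\mu+\int(|x|^2-R^2)\,\widehat w_\varepsilon^{\,2}\,d\mu=(R_\varepsilon^2-R^2)\int\widehat w_\varepsilon^{\,2}\,d\mu\le C(R_\varepsilon^2-R^2)\|w_\varepsilon\|_2^2\longrightarrow0 .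
\]
Both terms on the left are nonnegative, the second because $|x|\ge R$ on $\operatorname{supp}\mu$. So both tend to $0$.

For a compact set $K\subset\operatorname{int}U$ we have $\widehat\mu(K)<\infty$, so $\int_K\nu*v\,d\widehat\mu=\lim\int_K\varphi_\varepsilon\,d\widehat\mu=0$. By Lemma~\ref{lem:v}(iii), $\widehat\mu(K\setminus\{0\})=0$. Hence
\begin{equation}\label{eq:delta}
\widehat\mu=c\,\delta_0\ \text{ on }\operatorname{int}U,\qquad c\ge0 .
\end{equation}
Convergence in $L_1$ gives $\widehat w_\varepsilon\to\widehat v$ pointwise, so Fatou's lemma gives $\int(|x|^2-R^2)\widehat v^{\,2}d\mu=0$, that is,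
\begin{equation}\label{eq:sphere}
\widehat v=0\quad\mu\text{-almost everywhere on }\{|x|>R\}.
\end{equation}

\subsection*{Step 3: $c>0$}

For complex-valued $\theta\in C_c^\infty(\Omega)$ let $\tilde\theta(y)=\overline{\theta(-y)}$. Then $\theta*\tilde\theta\in C_c^\infty(\operatorname{int}U)$ has transform $|\widehat\theta|^2$, so \eqref{eq:delta} gives
\begin{equation}\label{eq:plancherel}
\int|\widehat\theta|^2\,d\mu=c\,(\theta*\tilde\theta)(0)=c\,\|\theta\|_2^2 .
\end{equation}
Take $x_0\in\operatorname{supp}\mu$ and $\theta(y)=\theta_0(y)e^{i\langle x_0,y\rangle}$ with $0\le\theta_0\not\equiv0$. Then $\widehat\theta(x_0)=\int\theta_0>0$, so the left side is positive, and $c>0$.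

\subsection*{Step 4: the extension of $v$}

Let $u\in C_c^\infty(\Omega)$. Then $u*w_\varepsilon\in C_c^\infty(\operatorname{int}U)$, and since $w_\varepsilon$ is even,
\[
\int\widehat u\,\widehat w_\varepsilon\,d\mu=c\,(u*w_\varepsilon)(0)=c\int u\,w_\varepsilon\,dy .
\]
By Step~1, $\widehat u\in L_2(\mu)$ and $\widehat w_\varepsilon\to\widehat v$ in $L_2(\mu)$. Therefore $\int\widehat u\,\widehat v\,d\mu=c\int uv\,dy$. By \eqref{eq:sphere} the left integral may be restricted to $S_R$, which has finite $\mu$-measure, and Fubini's theorem gives
\[
\int u\,h\,dy=c\int u\,v\,dy,\qquad h(y)=\int_{S_R}e^{-i\langle x,y\rangle}\,\widehat v(x)\,d\mu(x).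
\]
Thus $h=cv$ on $\Omega$. The signed measure $\widehat v\,\mu|_{S_R}$ is finite, real and even, so $h$ is real and real-analytic on $\mathbb R^d$. Differentiating under the integral multiplies the integrand by $-|x|^2=-R^2$, so $\Delta h=-R^2h$. This proves Theorem~\ref{thm:criterion}. \hfill$\square$

\medskip
By Lemma~\ref{lem:v}(i), $h=cv$ on $\overline\Omega$. The necessary conditions for equality proved below use only the following consequence: if equality holds for $U$, there is a real function $h$ with
\begin{equation}\label{eq:h}
h \text{ real-analytic on }\mathbb R^d,\qquad \Delta h=-R^2h,\qquad h>0\text{ in }\Omega,\qquad h=0\text{ on }\partial\Omega .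
\end{equation}

\begin{remark}
Identity \eqref{eq:plancherel} is a Plancherel formula for functions on $\Omega$ that uses only frequencies of length at least $R$. Applied to the partial derivatives of $\theta$, it gives $c\int|\nabla\theta|^2=\int|x|^2|\widehat\theta|^2d\mu\ge cR^2\int|\theta|^2$, which is the variational inequality for $\lambda_1(\Omega)=R^2$. The eigenfunction is extremal in this inequality, which explains \eqref{eq:sphere}.
\end{remark}

\section{Products and boxes}\label{sec:products}

\begin{proof}[Proof of Theorem~\ref{thm:structure}(a)]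
The product of the first eigenfunctions of $U_1$ and $U_2$ is a positive eigenfunction of $U_1\times U_2$ with eigenvalue $\lambda_1(U_1)+\lambda_1(U_2)$, so this sum is $\lambda_1(U_1\times U_2)$, and $R(U_1\times U_2)^2=R(U_1)^2+R(U_2)^2$. Let $\mu_1,\mu_2$ be measures as in Theorem~\ref{thm:criterion}, with constants $c_1,c_2$. The measure $\mu_1\otimes\mu_2\ne0$ is tempered, since $(1+|x|)^{-2N}\le(1+|x_1|)^{-N}(1+|x_2|)^{-N}$ for $x=(x_1,x_2)$, and on its support $|x|^2=|x_1|^2+|x_2|^2\ge R(U_1\times U_2)^2$. Its transform takes the value $c_1c_2\varphi_1(0)\varphi_2(0)$ on $\varphi_1\otimes\varphi_2$ for $\varphi_i\in C_c^\infty(\operatorname{int}U_i)$. Finite sums of such products are dense in $C_c^\infty(\operatorname{int}U_1\times\operatorname{int}U_2)$, so the transform is $c_1c_2\delta_0$ on $\operatorname{int}(U_1\times U_2)$. Theorem~\ref{thm:criterion} gives equality for $U_1\times U_2$.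

For the interval $[-a,a]$, the measure in \eqref{eq:poisson} satisfies the conditions of Theorem~\ref{thm:criterion} with $R=\pi/a$ and $c=a$. For the unit ball, equality is Gorbachev's theorem quoted in Section~\ref{sec:intro}. It passes to balls of any radius because $R(sU)=R(U)/s$ and $\Lambda(sU)=\Lambda(U)/s$; the latter holds since $f\in\mathcal K(U)$ if and only if $f(s\,\cdot)\in\mathcal K(sU)$, and $\lambda(f(s\,\cdot))=\lambda(f)/s$. Induction on the number of factors completes the proof.
\end{proof}

For an orthogonal map $O$, the correspondence $f\mapsto f\circ O^{-1}$ maps $\mathcal K(U)$ onto $\mathcal K(OU)$ and preserves $\lambda(f)$, so $\Lambda(OU)=\Lambda(U)$; also $R(OU)=R(U)$. Hence equality holds for every box, in any orthonormal frame. This is the ``if'' part of Theorem~\ref{thm:polytopes}.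

\section{Polytopes}\label{sec:polytopes}

\begin{lemma}[reflection]\label{lem:reflection}
Let $h$ be real-analytic on $\mathbb R^d$ with $\Delta h=-R^2h$, and let $h$ vanish on a nonempty relatively open subset of a hyperplane $H$. Then $h=0$ on $H$, and $h\circ\sigma=-h$, where $\sigma$ is the reflection in $H$.
\end{lemma}

\begin{proof}
The restriction of $h$ to $H$ is real-analytic and vanishes on an open subset, so $h=0$ on $H$. Use orthonormal coordinates $(y',s)$ with $H=\{s=0\}$. The function $g=h+h\circ\sigma$ is real-analytic, satisfies $\Delta g=-R^2g$, vanishes on $H$, and is even in $s$, so $\partial_sg=0$ on $H$. Let $\Delta'$ be the Laplacian in $y'$. Differentiating the equation gives $\partial_s^{j+2}g=-(\Delta'+R^2)\partial_s^jg$. If $\partial_s^jg=0$ on $H$, the right side vanishes on $H$, because $\Delta'$ differentiates along $H$. By induction $\partial_s^jg=0$ on $H$ for all $j$, hence all partial derivatives of $g$ vanish on $H$, and $g\equiv0$.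
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:polytopes}]
Equality for boxes was proved in Section~\ref{sec:products}. Let $U$ be a polytope for which equality holds, and take $h$ as in \eqref{eq:h}. Let $F_i$ be the facets of $U/2$, with unit outer normals $n_i$ and hyperplanes $H_i=\{\langle n_i,y\rangle=b_i\}$, and let $\sigma_i$ be the reflection in $H_i$. Each $F_i$ has nonempty interior in $H_i$, distinct facets have distinct normals and distinct hyperplanes, and $U/2$ is the intersection of the half-spaces $\langle n_i,y\rangle\le b_i$.

Since $h=0$ on $F_i\subset\partial\Omega$, Lemma~\ref{lem:reflection} gives $h=0$ on $H_i$ and $h\circ\sigma_i=-h$. So $h=0$ on $\sigma_i(H_j)$ for all $i,j$, and since $h>0$ in $\Omega$,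
\begin{equation}\label{eq:miss}
\sigma_i(H_j)\cap\Omega=\emptyset .
\end{equation}

An obtuse angle between two sides of a polygon means an acute angle between their outer normals. We claim that no such angle occurs, whether or not the facets are adjacent:
\[
\langle n_i,n_j\rangle\le0\qquad(i\ne j).
\]
Suppose that $\gamma=\langle n_i,n_j\rangle>0$. Put $s(y)=\langle n_i,y\rangle-b_i$ and $t(y)=\langle n_j,y\rangle-b_j$; both are $\le0$ on $U/2$. Since $\sigma_i(y)=y-2s(y)n_i$ is an involution,
\[
\sigma_i(H_j)=\{y:t(\sigma_i(y))=0\}=\{L=0\},\qquad L=t-2\gamma s .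
\]
The set $H_i\cap H_j$ is empty or a proper affine subspace of $H_i$, so it does not contain $F_i$. At a point of $F_i\setminus H_j$ we have $s=0$, $t<0$, so $L<0$. In the same way there is a point of $F_j\setminus H_i$, where $t=0$, $s<0$, so $L>0$. Both points lie in $\overline\Omega$, so $L$ takes both signs in $\Omega$. Since $\Omega$ is connected, $L$ vanishes somewhere in $\Omega$, contradicting \eqref{eq:miss}.

By central symmetry, $-n_j$ is a facet normal along with $n_j$. If $n_j\ne\pm n_i$, the claim for the pairs $(n_i,n_j)$ and $(n_i,-n_j)$ gives $\langle n_i,n_j\rangle=0$. So the facet normals are $\pm e_1,\dots,\pm e_l$ with $e_1,\dots,e_l$ orthonormal, and by symmetry $U/2=\{y:|\langle e_i,y\rangle|\le b_i,\ 1\le i\le l\}$. Boundedness forces $l=d$, and $U$ is a box.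

For any other polytope $\Lambda(U)\ne R(U)$, so $\Lambda(U)<R(U)$ by Proposition~\ref{prop:yudin}.
\end{proof}

\begin{remark}
The last step needs central symmetry. Let $d_1,d_2,d_3$ be the signed distances to the lines of the sides of an equilateral triangle of height $\ell$, positive inside, so that $d_1+d_2+d_3=\ell$. The function $h=\sum_i\sin(2\pi d_i/\ell)$ satisfies $\Delta h=-(2\pi/\ell)^2h$ on $\mathbb R^2$, and the identity $\sin2\alpha+\sin2\beta+\sin2\gamma=4\sin\alpha\sin\beta\sin\gamma$ for $\alpha+\beta+\gamma=\pi$ gives $h=4\prod_i\sin(\pi d_i/\ell)$. So $h$ is positive inside the triangle and zero on its sides: property \eqref{eq:h} holds for a polygon that is not a rectangle.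
\end{remark}

\section{Strict inequality is generic}\label{sec:generic}

\begin{proof}[Proof of Theorem~\ref{thm:generic}]
If $U\subset U'$, then $\mathcal K(U)\subset\mathcal K(U')$, so $\Lambda(U')\le\Lambda(U)$. Also $\Lambda(sU)=\Lambda(U)/s$ by Section~\ref{sec:products}. The functional $R$ has the same two properties. Consequently,
\begin{equation}\label{eq:sandwich}
(1-\varepsilon)U\subset U'\subset(1+\varepsilon)U
\end{equation}
implies $\Lambda(U)/(1+\varepsilon)\le\Lambda(U')\le\Lambda(U)/(1-\varepsilon)$, and the same for $R$.

Let $rB_2^d\subset U$, and let $U'$ be a compact convex set at Hausdorff distance at most $\delta<r$ from $U$. Put $\varepsilon=\delta/r$. Then $U'\subset U+\delta B_2^d\subset(1+\varepsilon)U$. Also $U\subset U'+\delta B_2^d\subset U'+\varepsilon U$; for the support functions $h_W(u)=\max_{y\in W}\langle u,y\rangle$ this reads $h_U\le h_{U'}+\varepsilon h_U$, so $(1-\varepsilon)U\subset U'$. Thus \eqref{eq:sandwich} holds, $\Lambda$ and $R$ are continuous, and the set $\{\Lambda<R\}$ is open.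

For density, let $A=-A$ be a finite $\delta$-net in $U$ with $\delta<r$. The polytope $P=\operatorname{conv}A$ is symmetric, lies within distance $\delta$ of $U$, and has nonempty interior by \eqref{eq:sandwich}. If $P$ is not a box, then $\Lambda(P)<R(P)$ by Theorem~\ref{thm:polytopes}. If $P=\prod[-a_j,a_j]$ is a box, cut off two opposite vertices: let $n=(1,\dots,1)/\sqrt d$, $p=(a_1,\dots,a_d)$, and $P'=P\cap\{|\langle n,y\rangle|\le(1-\varepsilon)\langle n,p\rangle\}$. Then $(1-\varepsilon)P\subset P'\subset P$, so $P'\to P$ as $\varepsilon\to0$. For small $\varepsilon$ both $n$ and $e_1$ are facet normals of $P'$, and $\langle n,e_1\rangle=1/\sqrt d\in(0,1)$ for $d\ge2$. So $P'$ is not a box, and $\Lambda(P')<R(P')$.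
\end{proof}

\section{Flat pieces and smooth boundaries}\label{sec:boundary}

\subsection{Harmonic polynomials on a wedge}

If $\partial U$ has a single flat piece, there is no second hyperplane to reflect. We look instead at a point $q$ on the rim of the flat piece. There $h$ vanishes to order at least two, and its leading Taylor polynomial is harmonic and nonnegative on the tangent cone of $\Omega$. This limits the opening of the cone. In the plane, a homogeneous harmonic polynomial of degree $k\ge1$ is $Ar^k\cos(k\phi-\phi_0)$, and it keeps its sign only on arcs of length at most $\pi/k$. The following lemma extends this to wedges in $\mathbb R^d$.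

\begin{lemma}\label{lem:wedge}
Let $d\ge2$, let $m,n\in\mathbb R^d$ be orthonormal, $\alpha\in(\pi/2,\pi)$, and
\[
W=\{r\cos\phi\;m-r\sin\phi\;n+y':\ r\ge0,\ 0\le\phi\le\alpha,\ y'\perp m,n\}.
\]
If $P\not\equiv0$ is a homogeneous harmonic polynomial of degree $k$ and $P\ge0$ on $W$, then $k\le\pi/\alpha<2$.
\end{lemma}

\begin{proof}
We compare $P$ with the positive harmonic function on $W$ that vanishes on $\partial W$. Let $\beta=\pi/\alpha\in(1,2)$ and $\Phi=r^\beta\sin\beta\phi=\operatorname{Im}(re^{i\phi})^\beta$. This function does not depend on $y'$, is harmonic and positive in $\operatorname{int}W$, zero on $\partial W$, and homogeneous of degree $\beta$. It is smooth on $W\cap\{r>0\}$ and $|\nabla\Phi|=\beta r^{\beta-1}\to0$ as $r\to0$, because $\beta>1$; so $\Phi\in C^1(W)$.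

Let $D=\operatorname{int}W\cap\{|y|<1\}$, a bounded convex domain with outer normal $\mathbf n$. Green's identity $\int_{\partial D}(P\,\partial_{\mathbf n}\Phi-\Phi\,\partial_{\mathbf n}P)=0$ holds: apply it to the copies $y_0+\kappa(D-y_0)$, $y_0\in D$, $\kappa<1$, whose closures lie in $D$, and let $\kappa\to1$; the homothety preserves normals, and $P,\Phi\in C^1(\overline D)$. On the spherical part of $\partial D$, homogeneity gives $\partial_{\mathbf n}\Phi=\beta\Phi$ and $\partial_{\mathbf n}P=kP$. On the flat sides $\phi=0$ and $\phi=\alpha$ we have $\Phi=0$, and $\partial_{\mathbf n}\Phi$ equals $-r^{-1}\partial_\phi\Phi$ and $r^{-1}\partial_\phi\Phi$, respectively, which is $-\beta r^{\beta-1}$ in both cases. Hence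
\[
(\beta-k)\int_{W\cap\{|y|=1\}}P\,\Phi=\beta\int_{\partial W\cap\{|y|<1\}}P\,r^{\beta-1}\ge0 .
\]
The polynomial $P\not\equiv0$ cannot vanish on the open cone $\operatorname{int}W$, so it is positive at some point of $\operatorname{int}W\cap\{|y|=1\}$, and the integral on the left is positive. Therefore $k\le\beta$.
\end{proof}

At $\alpha=\pi/2$ the conclusion $k<2$ fails: $P(y)=-\langle m,y\rangle\langle n,y\rangle$ is harmonic of degree $2$ and nonnegative on the right-angled wedge. This is the wedge at the rim of a cylinder $[-a,a]\times F_0$.

\subsection{Proof of Theorem~\ref{thm:structure}(b)}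

Let $p$ be a point of the flat piece. A supporting hyperplane of $U$ at $p$ is the zero set of an affine function that is $\ge0$ on $U$. On the flat piece this function is $\ge0$ and vanishes at the relatively interior point $p$, so it vanishes on the whole piece. Hence the hyperplane of the piece supports $U$. After scaling by $\frac12$ we have a hyperplane $H=\{\langle n,y\rangle=b\}$, $|n|=1$, such that $t(y)=\langle n,y\rangle-b\le0$ on $U/2$ and the compact convex set $F=(U/2)\cap H$ has nonempty interior in $H$. Take $h$ as in \eqref{eq:h}. Since $F\subset\partial\Omega$, Lemma~\ref{lem:reflection} gives $h=0$ on $H$.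

Call a point $q$ of the relative boundary of $F$ in $H$ \emph{regular} if there is exactly one unit vector $m=m_q\perp n$ with $\langle m,y-q\rangle\ge0$ for all $y\in F$. The plan is to show that this inequality holds on all of $U/2$, and that these inequalities cut out $F$ in $H$. Then $U/2$ lies in the cylinder over $F$ in the direction $n$.

\emph{Step 1: $\nabla h(q)=0$ at every point $q$ of the relative boundary of $F$.} Suppose not. Since $h=0$ on $H$, the gradient is normal to $H$, so $\partial_nh\ne0$ on a small ball $B$ centered at $q$. Every chord of $B$ parallel to $n$ meets $H$ in one point, and $h$ is strictly monotone along it. So $\{h=0\}\cap B=H\cap B$, and $\partial\Omega\cap B\subset H$. The half-ball $B\cap\{t<0\}$ is connected, misses $\partial\Omega$, and meets $\Omega$, because $q\in\overline\Omega$ and $t<0$ on $\Omega$. So it lies in $\Omega$, and $H\cap B\subset\overline\Omega\cap H=F$. This contradicts the choice of $q$.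

\emph{Step 2: if $q$ is regular, then $\langle m,y-q\rangle\ge0$ on $U/2$.} If not, there is $z\in\Omega$ with $\langle m,z-q\rangle<0$, and $\langle n,z-q\rangle=t(z)<0$. Let $T^\circ=\bigcup_{s>0}s^{-1}(\Omega-q)$, an open convex cone, and let $T$ be its closure; then $\operatorname{int}T=T^\circ$.

The cone $T$ contains the closed convex cone $T_F=\overline{\bigcup_{s>0}s^{-1}(F-q)}\subset n^\perp$. A closed convex cone in $n^\perp$ is the intersection of the half-spaces through $0$ that contain it. A half-space $\{\langle m',\cdot\rangle\ge0\}$ contains $T_F$ exactly when $\langle m',y-q\rangle\ge0$ on $F$, so regularity gives $T_F=\{y\perp n:\langle m,y\rangle\ge0\}$. Thus $T$ contains $m$ and the subspace $L_0=\{m,n\}^\perp$. It also contains $z-q$, and, after subtracting the $L_0$-component, the vector $w=\langle m,z-q\rangle m+t(z)n$. Both coefficients are negative, so $w=|w|(\cos\alpha\,m-\sin\alpha\,n)$ with $\alpha\in(\pi/2,\pi)$. The nonnegative combinations of $m$ and $w$ fill the planar sector $0\le\phi\le\alpha$, so $T$ contains the wedge $W$ of Lemma~\ref{lem:wedge}, and $\operatorname{int}W\subset T^\circ$.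

Since $h\not\equiv0$ is analytic, its Taylor series at $q$ has a first nonzero homogeneous term $P$, of degree $k$. We have $h(q)=0$ and, by Step~1, $\nabla h(q)=0$, so $k\ge2$. The terms of degree $k-2$ in $\Delta h=-R^2h$ give $\Delta P=0$. If $y\in\operatorname{int}W$, then $q+s_0y\in\Omega$ for some $s_0>0$, hence $q+sy\in\Omega$ for $0<s\le s_0$, and $P(y)=\lim_{s\to0}s^{-k}h(q+sy)\ge0$. So $P\ge0$ on $W$, and Lemma~\ref{lem:wedge} gives $k<2$, a contradiction.

\emph{Step 3: $F=\{y\in H:\langle m_q,y-q\rangle\ge0\text{ for all regular }q\}$.} The inclusion $\subset$ is the definition of $m_q$. Let $y\in H\setminus F$, let $F$ contain the ball in $H$ with center $p_0$ and radius $r$, and let $q_0$ be the point of the segment $[p_0,y]$ on the relative boundary of $F$. Then $y=q_0-\kappa(p_0-q_0)$ with $\kappa>0$. Regular points are dense in the relative boundary: locally it is the graph of a convex function, such a function is differentiable almost everywhere, and points of differentiability are regular (for $d=2$, $F$ is a segment and both endpoints are regular). Take regular $q_j\to q_0$ and, passing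 to a subsequence, $m_{q_j}\to m_0$, $|m_0|=1$, $m_0\perp n$. In the limit $\langle m_0,z-q_0\rangle\ge0$ for $z\in F$, and $z=p_0-rm_0$ gives $\langle m_0,p_0-q_0\rangle\ge r$. Hence $\langle m_0,y-q_0\rangle\le-\kappa r<0$, and so $\langle m_{q_j},y-q_j\rangle<0$ for large $j$.

\emph{Step 4: conclusion.} Let $y\in U/2$. Its projection $y-t(y)n$ to $H$ satisfies $\langle m_q,y-t(y)n-q\rangle=\langle m_q,y-q\rangle\ge0$ for every regular $q$, by Step~2 and $m_q\perp n$. By Step~3 it lies in $F$. Write $F=bn+F'$ with $F'\subset n^\perp$. Then the orthogonal projection of $U/2$ to $n^\perp$ lies in $F'$. Since $-F\subset U/2$, we get $-F'\subset F'$, so $F'=-F'$ and $-F=-bn+F'$. By symmetry $|\langle n,y\rangle|\le b$ on $U/2$. Therefore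
\[
[-b,b]\,n+F'=\operatorname{conv}\bigl(F\cup(-F)\bigr)\subset U/2\subset[-b,b]\,n+F' ,
\]
and $U=[-a,a]\times F_0$ with $a=2b$ and $F_0=2F'$. \hfill$\square$

\medskip
For example, the inequality is strict for the stadium $([-1,1]\times\{0\})+B_2^2$: its boundary contains a segment, and in the plane part (b) leaves only rectangles.

\subsection{Proof of Theorem~\ref{thm:structure}(c)}

We use Hopf's lemma: if $u\in C^2(B')\cap C^1(\overline{B'})$ on an open ball $B'$, $\Delta u\le0$ and $u>0$ in $B'$, and $u(p)=0$ at a point $p\in\partial B'$, then the outer normal derivative of $u$ at $p$ is negative.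

Take $h$ as in \eqref{eq:h} and $p\in\partial\Omega$. By hypothesis, after scaling, there is an open ball $B'\subset\Omega$ with $p\in\partial B'$. In $B'$ we have $h>0$ and $\Delta h=-R^2h\le0$, and $h(p)=0$. So $\nabla h(p)\ne0$. By the analytic inverse function theorem there is a neighborhood $B$ of $p$ and an analytic diffeomorphism of $B$ onto a cube centered at $0$ whose last coordinate is $h$. Thus $\Gamma=\{h=0\}\cap B$ is an analytic hypersurface, the sets $B^\pm=B\cap\{\pm h>0\}$ are connected, and $\Gamma\subset\overline{B^+}$. Since $h>0$ on $\Omega$, we have $\emptyset\ne\Omega\cap B\subset B^+$. The connected set $B^+$ misses $\partial\Omega$, on which $h=0$, and meets $\Omega$, so $B^+\subset\Omega$. Hence $\Omega\cap B=B^+$. Every point of $\Gamma$ lies in $\overline{\Omega}$ and not in $\Omega$, and every point of $\partial\Omega\cap B$ lies in $\Gamma$. So $\partial\Omega\cap B=\Gamma$, and $\partial U=2\,\partial\Omega$ is a real-analytic hypersurface. \hfill$\square$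

\begin{thebibliography}{1}

\bibitem{talk}
\emph{Dunkl harmonic analysis and sharp Jackson inequalities in $L_2$-space with power weight},
4th Workshop on Fourier Analysis and Related Fields, Alfr\'ed R\'enyi Institute,
\texttt{http://www.renyi.hu/conferences/fourier4/Ivanov.pdf}.

\end{thebibliography}
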